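\title{The infinite random walk bridge on a hyperbolic group\\ and the three-dimensional Bessel process}

\begin{abstract}
Consider a symmetric, aperiodic, irreducible, finitely supported random walk on a non-elementary Gromov-hyperbolic group, condition it to return to its starting point at time $n$, and let $n\to\infty$. We prove that the distance of the limiting process from its starting point, rescaled diffusively, converges to a constant multiple of the three-dimensional Bessel process, and we give a formula for the constant. The same holds for every subadditive length function in place of the word length. The proof replaces the distance by the function $u=h/G$, where $h$ is the harmonic function that defines the infinite bridge and $G$ is the Green function at the spectral radius. The process $u$ has the first two moments of a Bessel process up to a variance that depends on the direction of the starting point as seen from the walker; this variance is averaged by a unique ergodicity theorem on the Gromov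 boundary, and $u$ is then compared with the distance along typical geodesics.
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Gamma$ be a finitely generated Gromov-hyperbolic group that is \emph{non-elementary}, that is, infinite and not virtually cyclic. Fix a finite generating set $S=S^{-1}$, let $d$ be the word metric, and write $|x|=d(e,x)$. Let $\mu$ be a finitely supported probability measure on $\Gamma$, and let $X_n=g_1\cdots g_n$, $X_0=e$, be the random walk with independent increments $g_i$ of law $\mu$. Throughout the paper the walk is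
\begin{itemize}
\item \emph{symmetric}: $\mu(g)=\mu(g^{-1})$ for all $g$;
\item \emph{irreducible}: the support of $\mu$ generates $\Gamma$ as a semigroup;
\item \emph{aperiodic}: $\mathbb P(X_n=X_0)>0$ for all large $n$.
\end{itemize}
For large $n$ the \emph{bridge} $B_n$ is the path $(X_0,\dots,X_n)$ conditioned on $X_n=X_0$. The \emph{infinite bridge} $B_\infty$ is its limit in distribution: for each $k$, $(B_n(0),\dots,B_n(k))$ converges in law to $(B_\infty(0),\dots,B_\infty(k))$. This limit is known to exist under our hypotheses, and we recover it in Proposition~\ref{prop:doob}. For real $t\ge0$ we write $B_\infty(nt)$ for $B_\infty(\lfloor nt\rfloor)$.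

The walk $X$ leaves $e$ at a linear rate (see Section~\ref{sec:doob}), so a return at a late time is an exponentially unlikely event, and conditioning on it changes the walk on every scale. The infinite bridge is the beginning of a very long loop: it is no longer required to come back, but it keeps the effect of the conditioning. How fast does it move away from $e$, and with what law?

Two observations suggest an answer. First, the return probabilities satisfy $\mathbb P(X_n=e)\sim C R^{-n}n^{-3/2}$ by the local limit theorem of \cite{Gou}. The polynomial factor is the one that appears for the \emph{first} return to $0$ of simple random walk on $\mathbb Z$, which happens at time $2n$ with probability $\frac1{2n-1}\binom{2n}{n}4^{-n}\sim Cn^{-3/2}$. So one expects the distance from $e$ along a long loop to behave like a long one-dimensional excursion. The beginning of such an excursion is the walk that jumps from $k\ge1$ to $k\pm1$ with probability $\frac{k\pm1}{2k}$. It has drift $1/k$ and unit second moment,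 like the three-dimensional Bessel process, which solves $d\rho_t=d\beta_t+dt/\rho_t$ with $\beta$ a Brownian motion. Second, a continuous analogue is known: if $(B^0_t)$ is the infinite Brownian loop in a symmetric space of rank $m$ with $j$ positive indivisible roots, then $d(B^0_{Tt},B^0_0)/\sqrt T$ converges, as $T\to\infty$, to the Bessel process of dimension $m+2j$. For the hyperbolic plane this dimension is $3$.

The first sentence of the following theorem was conjectured in \cite{thesis}. Here and below $W$ is a standard Brownian motion in $\mathbb R^3$ started at $0$, so that $|W|$ is the three-dimensional Bessel process started at $0$, and $\Rightarrow$ denotes convergence in distribution in the Skorokhod space $D[0,\infty)$.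

\begin{theorem}\label{thm:A}
There is a constant $C_*>0$, depending on the walk and on the metric, such that
\[
\frac{C_*\,d(B_\infty(nt),B_\infty(0))}{\sqrt n}\Rightarrow|W_t|\qquad(n\to\infty).
\]
Explicitly, $C_*=c_u/\bar\sigma$, with $\bar\sigma$ defined in \eqref{eq:sigma} and $c_u$ in Proposition~\ref{prop:rays}.
\end{theorem}

The word length plays no special role in the proof. The Bessel limit is first obtained for a function $u$ built from the walk alone, and every subadditive function turns out to be asymptotically proportional to $u$ along the infinite bridge. Let $\partial\Gamma$ be the Gromov boundary of $\Gamma$.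

\begin{theorem}\label{thm:B}
Let $u>0$ be the function on $\Gamma$ defined in \eqref{eq:defu}, $\nu$ the probability measure on $\partial\Gamma$ constructed in Section~\ref{sec:nu}, and $c_u,\bar\sigma\in(0,\infty)$ the constants of Theorem~\ref{thm:A}. Let $\ell:\Gamma\to[0,\infty)$ satisfy $\ell(xy)\le\ell(x)+\ell(y)$; for example, $\ell(x)=d'(e,x)$ for a left-invariant metric $d'$. There is $c_\ell\ge0$ such that for every $T$
\[
\sup_{k\le nT}\frac{\big|\ell(B_\infty(k))-\frac{c_\ell}{c_u}\,u(B_\infty(k))\big|}{\sqrt n}\to0\ \text{ in probability},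
\qquad
\frac{u(B_\infty(nt))}{\sqrt n}\Rightarrow\bar\sigma|W_t| .
\]
Hence $\ell(B_\infty(nt))/\sqrt n\Rightarrow\frac{c_\ell\bar\sigma}{c_u}|W_t|$, jointly with the same $W$ for finitely many $\ell$. The constant $c_\ell$ is the limit of $\ell(\gamma(n))/n$ along the word-geodesic rays $\gamma$ from $e$ to $\nu$-almost every boundary point. If $\ell(x)\ge c_0|x|-C_0$ with $c_0>0$, then $c_\ell\ge c_0>0$.
\end{theorem}

Theorem~\ref{thm:A} is the case $\ell=|\cdot|$, in which $c_\ell=1$.

All hypotheses enter through the results quoted from \cite{Gou}. Beyond that, symmetry makes the Green function symmetric, which is used for the identity \eqref{eq:H}, for $u(x)=u(x^{-1})$ and for the stationarity computations of Section~\ref{sec:chain}; irreducibility gives the Harnack inequality and $\bar\sigma>0$; finite support makes all increments bounded; and non-elementarity excludes a fixed point on the boundary in Lemma~\ref{lem:shadow}. The theorem fails for elementary groups. On $\mathbb Z$ with $\mu(0)=\frac12$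 and $\mu(\pm1)=\frac14$ we have $\mathbb P(X_n=x)=\binom{2n}{n+x}4^{-n}$, so $\mathbb P(X_{n-k}=x)/\mathbb P(X_n=0)\to1$ for fixed $k$ and $x$. The infinite bridge is then the walk itself, and its rescaled distance from $0$ converges to a multiple of the absolute value of a one-dimensional Brownian motion.

\section{The infinite bridge as a Doob transform}\label{sec:doob}

Write $p_n(x,y)=\mathbb P(xX_n=y)$, $p=p_1$, and $\mathcal Pf(x)=\sum_g\mu(g)f(xg)$. Then $p_n(gx,gy)=p_n(x,y)$, and $p_n(x,y)=p_n(y,x)$ by symmetry. Let $R=1/\limsup_n p_n(e,e)^{1/n}$ be the inverse of the spectral radius. A non-elementary hyperbolic group is non-amenable, so $R>1$ by Kesten's criterion. The Green functions are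
\[
G_r(x,y)=\sum_{n\ge0}r^np_n(x,y)=G_r(y,x),\qquad G=G_R,\qquad G(x)=G(e,x)=G(x,e)=G(x^{-1}).
\]
A function $f\ge0$ on $\Gamma$ is \emph{$R$-harmonic} if $R\mathcal Pf=f$. The letters $C,c$ denote positive constants that depend only on $\Gamma$, $S$, $\mu$ and may change from line to line; a subscript indicates a further dependence, and $\asymp$ means equality up to such factors.

The first input is the local limit theorem \cite[Theorem 1.1]{Gou}:
\begin{itemize}
\item[(LLT)] for all $x,y\in\Gamma$ there is $C(x,y)>0$ with $p_n(x,y)\sim C(x,y)R^{-n}n^{-3/2}$.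
\end{itemize}
By symmetry and the Cauchy--Schwarz inequality, $p_{2n}(e,x)=\sum_yp_n(e,y)p_n(x,y)\le\sum_yp_n(e,y)^2=p_{2n}(e,e)$, and averaging over one more step gives
\begin{equation}\label{eq:pn}
p_n(e,x)\le p_{2\lfloor n/2\rfloor}(e,e)\qquad(x\in\Gamma,\ n\ge0).
\end{equation}
Thus $p_n(e,x)\le CR^{-n}$ for all $x$; since a ball of radius $\varepsilon n$ has at most $e^{C\varepsilon n}$ elements, $\mathbb P(|X_n|\le\varepsilon n)$ is exponentially small for small $\varepsilon$. This is the linear escape mentioned in the introduction.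

The exponent $3/2$ lies between $1$ and $2$, and both inequalities matter. Since $3/2>1$, $G(x,y)<\infty$. To see what $3/2\le2$ gives, multiply two Green series and use $\sum_zp_i(x,z)p_j(z,e)=p_{i+j}(x,e)$:
\begin{equation}\label{eq:H}
\sum_zG_r(x,z)G_r(z,e)=\sum_n(n+1)r^np_n(x,e),\qquad H(r):=\sum_zG_r(e,z)^2=\sum_n(n+1)r^np_n(e,e).
\end{equation}
So $H(r)<\infty$ for $r<R$, while $H(r)\uparrow\infty$ as $r\uparrow R$, and
\begin{equation}\label{eq:diverge}
\sum_zG(z)^2=\infty .
\end{equation}

\begin{proposition}\label{prop:doob}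
The limit $h(x)=\lim_np_n(x,e)/p_n(e,e)$ exists, is positive and $R$-harmonic, and satisfies $h(e)=1$, $h(x)=h(x^{-1})$. The infinite bridge exists and is the Markov chain $Y$ started at $e$ with transition kernel $q(x,y)=Rp(x,y)h(y)/h(x)$. Denoting by $\mathbb P_x$ the law of this chain started at $x$,
\begin{equation}\label{eq:occ}
\sum_k\mathbb P_x(Y_k=y)=G(x,y)\frac{h(y)}{h(x)}<\infty ,
\end{equation}
so $Y$ is transient.
\end{proposition}

\begin{proof}
By (LLT), $h(x)=C(x,e)/C(e,e)>0$ and $p_{n+1}(e,e)/p_n(e,e)\to R^{-1}$. Dividing $p_{n+1}(x,e)=\sum_g\mu(g)p_n(xg,e)$ by $p_n(e,e)$ and letting $n\to\infty$ gives $R^{-1}h=\mathcal Ph$. Also $p_n(x,e)=p_n(e,x^{-1})=p_n(x^{-1},e)$. With $x_0=e$,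
\[
\mathbb P(B_n(i)=x_i,\ i\le k)=\prod_{i=1}^kp(x_{i-1},x_i)\,\frac{p_{n-k}(x_k,e)}{p_n(e,e)}\ \longrightarrow\ R^k\prod_{i=1}^kp(x_{i-1},x_i)\,h(x_k)=\prod_{i=1}^kq(x_{i-1},x_i).
\]
Finally $\mathbb P_x(Y_k=y)=R^kp_k(x,y)h(y)/h(x)$; sum over $k$.
\end{proof}

From now on $Y=B_\infty$, and $\mathbb P=\mathbb P_e$. The function $h$ mixes an exponential decay with a polynomial correction, and only the correction is responsible for the Bessel limit. To separate them, set
\begin{equation}\label{eq:defu}
u(x)=\frac{h(x)}{G(x)}=u(x^{-1}),\qquad\text{so that}\qquad q(x,y)=\hat p(x,y)\,\frac{u(y)}{u(x)},\quad \hat p(x,y)=Rp(x,y)\frac{G(y)}{G(x)} .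
\end{equation}
Since $R\mathcal PG=G-\mathbf 1_{\{e\}}$, the kernel $\hat p$ is stochastic at every $x\ne e$ and loses mass at $e$. Since $q$ is stochastic, $\sum_y\hat p(x,y)u(y)=u(x)$. So $u$ is a martingale for the chain $\hat p$ away from $e$, and $Y$ is obtained from $\hat p$ by weighting each step with the ratio of the values of $u$. This is the structure of the one-dimensional model of the introduction, where $\hat p$ is simple random walk killed at $0$ and $u(k)=k$.

\section{Regular trees, and the plan of the proof}\label{sec:tree}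

Suppose that the Cayley graph of $(\Gamma,S)$ is the tree of degree $b+1\ge3$, as for the free product of $b+1$ copies of $\mathbb Z/2\mathbb Z$, and let $\mu(e)=\frac12$ and $\mu(s)=\frac1{2(b+1)}$ for $s\in S$. The walk is invariant under all automorphisms of the tree, so $h$ and $G_r(e,\cdot)$ depend only on $|x|$.

A path from $x$ to $e$ visits every vertex of the geodesic between them, so $G_r(e,x)=G_r(e,e)F_r^{|x|}$, where $F_r$ is the generating function of the first passage time from a vertex to a given neighbor. The sphere of radius $k\ge1$ has $(b+1)b^{k-1}$ elements, so $H(r)=G_r(e,e)^2\big(1+\frac{b+1}b\sum_{k\ge1}(bF_r^2)^k\big)$. Finiteness for $r<R$ gives $bF_r^2<1$, hence $bF_R^2\le1$ by monotone convergence, and \eqref{eq:diverge} gives $bF_R^2\ge1$. Therefore $G(x)=G(e)\,b^{-|x|/2}$.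

A radial function $\phi(|x|)$ is $R$-harmonic at a point with $|x|=k\ge1$ exactly when
\[
b\phi(k+1)-A\phi(k)+\phi(k-1)=0,\qquad A=(b+1)\Big(\frac2R-1\Big).
\]
Since $G$ is $R$-harmonic off $e$, $b^{-1/2}$ is a root of $bt^2-At+1$. The product of the roots is $1/b$, so the root is \emph{double}: $A=2\sqrt b$, $R=2(b+1)/(\sqrt b+1)^2$, and the solutions with $\phi(0)=1$ are $(1+\varrho k)b^{-k/2}$. Harmonicity at $e$ reads $\phi(1)=\frac2R-1=\frac{2\sqrt b}{b+1}$, which gives $\varrho=\frac{b-1}{b+1}$. Thus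
\[
h(x)=(1+\varrho|x|)\,b^{-|x|/2},\qquad u(x)=G(e)^{-1}(1+\varrho|x|).
\]
Under $\hat p$, from $|x|=k\ge1$, the distance moves up with probability $R\frac{b}{2(b+1)}b^{-1/2}$ and down with probability $R\frac1{2(b+1)}b^{1/2}$. Both equal $p_*=\sqrt b/(\sqrt b+1)^2$: the decay of $G$ cancels the branching of the tree exactly, and the distance becomes a centered walk. Under $q$, the process $\rho_k=|Y_k|+1/\varrho$, which is proportional to $u(Y_k)$, moves from $\rho$ to $\rho\pm1$ with probability $p_*\frac{\rho\pm1}\rho$. Hence, away from $e$,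
\[
E[\Delta\rho\mid\rho]=\frac{2p_*}\rho,\qquad E[(\Delta\rho)^2\mid\rho]=2p_*,\qquad E[\Delta(\rho^2)\mid\rho]=2\rho\cdot\frac{2p_*}{\rho}+2p_*=3\cdot2p_* .
\]
The dimension $3=2+1$ is visible in the last identity: the weighting by $u$ contributes $2$ and the variance contributes $1$.

In general neither $|Y_k|$ nor $u(Y_k)$ is a Markov chain, and $u$ is not a function of $|x|$. The proof has four steps.
\begin{enumerate}
\item \emph{Control of $u$} (Sections \ref{sec:green}--\ref{sec:u}). We write $u$ as an integral over $\partial\Gamma$ against a measure $\nu$ that gives mass $\asymp G(w)^2$ to the part of the boundary behind $w$. This yields $u(x)\asymp1+|x|$, bounded increments, and additivity along geodesics up to a bounded error.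
\item \emph{Averaging the variance} (Section~\ref{sec:chain}). The moment identities above persist, with $2p_*$ replaced by $\sigma^2(Y_k^{-1})$ for a continuous function $\sigma^2$ on $\Gamma\cup\partial\Gamma$. The chain $Y_k^{-1}$ extends to a Feller chain on this compact space, and we show that $\nu$ is its only stationary law.
\item \emph{Diffusion approximation} for $u(Y_k)^2$ (Section~\ref{sec:limit}).
\item \emph{Comparison of $\ell$ with $u$} (Section~\ref{sec:compare}): first along $\nu$-typical geodesic rays, then at most times along $Y$, then at all times.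
\end{enumerate}

\section{Hyperbolic geometry and the Green function}\label{sec:green}

\subsection{Gromov products}

For $x,y,o\in\Gamma$ let $(x|y)_o=\frac12(d(o,x)+d(o,y)-d(x,y))$. In a tree this is the distance from $o$ to the geodesic from $x$ to $y$. Note that $(gx|gy)_{go}=(x|y)_o$ and
\begin{equation}\label{eq:sumprod}
(x|y)_e+(e|x)_y=|y| .
\end{equation}
Hyperbolicity means that $(x|z)_o\ge\min((x|y)_o,(y|z)_o)-\delta$ for some $\delta$ and all $x,y,z,o$; equivalently, for any four points the two largest of the three sums $d(x,y)+d(z,o)$, $d(x,z)+d(y,o)$, $d(x,o)+d(y,z)$ differ by at most $2\delta$. The Gromov compactification $\overline\Gamma=\Gamma\cup\partial\Gamma$ is a compact metrizable space in which $\Gamma$ is dense, open and discrete, and on which $\Gamma$ acts by homeomorphisms. Put $\mathcal D=\overline\Gamma^2\setminus\{(\xi,\xi):\xi\in\partial\Gamma\}$ and extend the product by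
\[
(z|\eta)_o=\liminf_{\Gamma^2\ni(x,y)\to(z,\eta)}(x|y)_o .
\]
The extension is lower semicontinuous, hence Borel; it is finite exactly on $\mathcal D$, and $(z|\eta)_e\le|z|$ for $z\in\Gamma$. Products on $\Gamma$ are half-integers, so if $\Gamma^2\ni(x_j,y_j)\to(z,\eta)\in\mathcal D$, then $(x_j|y_j)_o\ge(z|\eta)_o$ for all large $j$. A \emph{geodesic} is a map $\gamma$ from an interval of $\mathbb Z$ to $\Gamma$ with $d(\gamma(i),\gamma(j))=|i-j|$, and $[z,\eta]$ denotes any geodesic from $z$ to $\eta$. After enlarging $\delta$, the following standard facts hold, for the base point $e$ and hence, by translation, for every base point.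
\begin{itemize}
\item[(H1)] $(z|\zeta)_e\ge\min((z|\eta)_e,(\eta|\zeta)_e)-\delta$ on $\overline\Gamma$. If $\Gamma^2\ni(x_j,y_j)\to(z,\eta)$, then $\limsup_j(x_j|y_j)_e\le(z|\eta)_e+\delta$. For $\zeta\in\partial\Gamma$, $z_j\to\zeta$ if and only if $(z_j|\zeta)_e\to\infty$.
\item[(H2)] Any two distinct points of $\overline\Gamma$ are joined by a geodesic. For $(z,\eta)\in\mathcal D$, the point of $[e,z]$ at distance $\lfloor(z|\eta)_e\rfloor$ from $e$ is within $\delta$ of $[e,\eta]$ and of $[z,\eta]$, and the distance from $e$ to $[z,\eta]$ differs from $(z|\eta)_e$ by at most $\delta$.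
\item[(H3)] Rays $\gamma,\gamma'$ from $e$ to the same boundary point satisfy $d(\gamma(n),\gamma'(n))\le\delta$.
\item[(H4)] Since $\Gamma$ is non-elementary, it fixes no point of $\partial\Gamma$.
\end{itemize}
If $w$ lies on $[e,z]$, then $(w|z')_e=|w|$ for the points $z'$ of $[e,z]$ beyond $w$, so the second part of (H1) gives
\begin{equation}\label{eq:onray}
(w|z)_e\ge|w|-\delta\qquad(z\in\overline\Gamma,\ w\in[e,z]).
\end{equation}

\subsection{Ancona inequalities}

For a nearest-neighbor walk on a tree, the Green function factorizes at every vertex that separates its two arguments. The second input, from \cite[Section 2]{Gou}, replaces this exact factorization by two estimates that are uniform up to $r=R$.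
\begin{itemize}
\item[(A1)] $G_r(x,z)\le C\,G_r(x,y)G_r(y,z)$ for $r\in[1,R]$ and $y$ on a geodesic $[x,z]$.
\item[(A2)] There are $n_0,C,c$ such that, if $d(x,y)+d(x',y')\ge d(x,x')+d(y,y')+2n$ with $n\ge n_0$, then for all $r\in[1,R]$
\[
\left|\frac{G_r(x,y)/G_r(x',y)}{G_r(x,y')/G_r(x',y')}-1\right|\le Ce^{-cn}.
\]
\end{itemize}
In \cite{Gou} the hypothesis of (A2) is that, in a tree approximating the four points with distances correct up to an additive constant $\delta_0$, the pairs $\{x,x'\}$ and $\{y,y'\}$ are separated by a segment of length at least $n$. This follows from our condition up to an additive constant in $n$. Put $S_1=d(x,x')+d(y,y')$, $S_2=d(x,y)+d(x',y')$, $S_3=d(x,y')+d(x',y)$, and suppose $S_2\ge S_1+2n$ with $n>\delta$. Then $S_1$ and $S_2$ cannot be the two largest sums, so $S_2$ and $S_3$ are, and $S_3\ge S_2-2\delta\ge S_1+2n-2\delta$. The corresponding sums in the tree satisfy $S_2^T,S_3^T\ge S_1^T+2n-2\delta-4\delta_0$. If $n>\delta+2\delta_0$, then $S_2^T=S_3^T>S_1^T$, because in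 a tree the two largest sums are equal, and the two pairs are separated by a segment of length $\frac12(S_2^T-S_1^T)\ge n-\delta-2\delta_0$. We enlarge $n_0$ so that $n_0>\delta$ and $Ce^{-cn_0}\le\frac12$; then (A2) also holds for the inverse of the ratio, with $2C$ in place of $C$.

\begin{lemma}\label{lem:green}
\begin{itemize}
\item[(a)] (Harnack) $G_r(x,z)\le C_aG_r(x',z)$ if $d(x,x')\le a$ and $r\in[1,R]$.
\item[(b)] $G(x,y)G(y,z)\le G(e)G(x,z)$ for all $x,y,z$, and $G(x,z)\le C_aG(x,y)G(y,z)$ if $y$ is within distance $a$ of a geodesic $[x,z]$.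
\item[(c)] $C^{-1-|x|}\le G(x)\le Ce^{-c|x|}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By irreducibility, for each $g$ with $|g|\le a$ there is $n$ with $p_n(e,g)>0$, and $G_r(x',z)\ge r^np_n(e,g)G_r(x'g,z)\ge p_n(e,g)G_r(x'g,z)$. There are finitely many such $g$. By symmetry of $G_r$ the inequality applies in either variable.

(b) The ratio $F=G(x,y)/G(y,y)$ is the generating function at $R$ of the first visit to $y$ from $x$, and counting only the paths from $x$ to $z$ that visit $y$ gives $G(x,z)\ge F\,G(y,z)$. The second inequality is (A1) at a point of $[x,z]$ close to $y$, followed by (a).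

(c) The lower bound follows from $G(e)\ge1$ by applying (a) along a geodesic. If the support of $\mu$ lies in the ball of radius $L$, then \eqref{eq:pn} gives $G(x)\le\sum_{n\ge|x|/L}R^np_{2\lfloor n/2\rfloor}(e,e)$, the tail of a convergent series. So $\Phi(k)=\max_{|x|=k}G(x)$ tends to $0$, and $\Phi(k+l)\le C_1\Phi(k)\Phi(l)$ by (A1). Choose $k_1$ with $C_1\Phi(k_1)\le\frac12$; then $\Phi(k+k_1)\le\frac12\Phi(k)$ for all $k$.
\end{proof}

\subsection{The Martin kernel}

For $x,z\in\Gamma$ and $r\in[1,R]$ let $K^r_z(x)=G_r(x,z)/G_r(e,z)$ and $K=K^R$. By Harnack, $C_x^{-1}\le K^r_z(x)\le C_x$.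

\begin{lemma}\label{lem:K}
\begin{itemize}
\item[(a)] For each $x$, the function $z\mapsto K_z(x)$ extends continuously to $\overline\Gamma$, and
\begin{equation}\label{eq:holder}
|K_z(x)/K_{z'}(x)-1|\le C_xe^{-c(z|z')_e}\qquad(z,z'\in\overline\Gamma).
\end{equation}
The same bound holds for $K^r$ when $z,z'\in\Gamma$, uniformly in $r\in[1,R]$.
\item[(b)] For each $x$ and $\varepsilon>0$ there are a finite set $A\subset\Gamma$ and $r_0<R$ such that $|K^r_z(x)-K_z(x)|\le\varepsilon$ for all $z\in\Gamma\setminus A$ and $r\in[r_0,R]$.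
\item[(c)] For $x,y\in\Gamma$ and $z\in\overline\Gamma$,
\begin{equation}\label{eq:cocycle}
K_z(xy)=K_z(x)K_{x^{-1}z}(y),\qquad K_{xz}(x)K_z(x^{-1})=1 .
\end{equation}
\item[(d)] $R\mathcal PK_z=K_z-\mathbf 1_{\{z\}}/G(z)$ for $z\in\Gamma$, and $K_\zeta$ is $R$-harmonic for $\zeta\in\partial\Gamma$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $z,z'\in\Gamma$. Since $d(x,z)\ge|z|-|x|$, we have $d(x,z)+d(e,z')-d(x,e)-d(z,z')\ge2((z|z')_e-|x|)$. So (A2) for the pairs $\{x,e\}$, $\{z,z'\}$ gives the bound for $K^r$ when $(z|z')_e-|x|\ge n_0$, and Harnack gives it otherwise. If $\Gamma\ni z_j\to\xi\in\partial\Gamma$, then $(z_j|z_k)_e\to\infty$ as $j,k\to\infty$, so $K_{z_j}(x)$ is a Cauchy sequence. A function on the dense set $\Gamma$ that converges along every such sequence extends continuously. The bound passes to the limit because approximating sequences have products at least $(z|z')_e$ eventually.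

(b) Let $l>0$ and $\xi\in\partial\Gamma$. As $(\xi|\xi)_e=\infty$, there is an open neighborhood $V$ of $\xi$ with $(z|z')_e\ge l$ for all $z,z'\in V\cap\Gamma$. Fix $z'\in V\cap\Gamma$. For $z\in V\cap\Gamma$, part (a) shows that $K^r_z(x)$ is within $C_xe^{-cl}$ of $K^r_{z'}(x)$ and that $K_z(x)$ is within $C_xe^{-cl}$ of $K_{z'}(x)$, while $K^r_{z'}(x)\to K_{z'}(x)$ as $r\uparrow R$ by monotone convergence. Finitely many such $V$ cover $\partial\Gamma$, and the complement of their union is a compact subset of the discrete set $\Gamma$, hence finite. Take $l$ large.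

(c) For $z\in\Gamma$ write $\frac{G(xy,z)}{G(e,z)}=\frac{G(x,z)}{G(e,z)}\cdot\frac{G(y,x^{-1}z)}{G(e,x^{-1}z)}$, and extend by continuity. The second identity is the first with $y=x^{-1}$ and $xz$ in place of $z$.

(d) Divide $R\sum_g\mu(g)G(xg,z)=G(x,z)-\mathbf 1_{\{z\}}(x)$ by $G(e,z)$, and let $z\to\zeta$ in this finite sum.
\end{proof}

\subsection{A symmetric two-point kernel}

Since $u=h/G$, the natural normalization of $K_z(x)$ is to divide it by $G(x)$. The result is symmetric:
\[
N(x,z)=\frac{G(x,z)}{G(x)G(z)}=\frac{K_z(x)}{G(x)}\qquad(x,z\in\Gamma).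
\]
On the tree of Section~\ref{sec:tree}, $N(x,z)=G(e)^{-1}b^{(x|z)_e}$: the kernel sees only the point where the geodesics from $e$ to $x$ and to $z$ separate. The same is true in general up to constants.

\begin{lemma}\label{lem:N}
\begin{itemize}
\item[(a)] $N$ extends to a continuous symmetric function on $\mathcal D$, with $N(x,\eta)=K_\eta(x)/G(x)$ for $x\in\Gamma$.
\item[(b)] Let $(z,\eta)\in\mathcal D$, and let $w$ be within distance $a$ of the point of a geodesic $[e,z]$ at distance $\lfloor(z|\eta)_e\rfloor$ from $e$. Then $C_a^{-1}G(w)^{-2}\le N(z,\eta)\le C_aG(w)^{-2}$.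
\item[(c)] $N\ge c$ on $\mathcal D$; $N\le C_l$ on $\{(z|\eta)_e\le l\}$; and $N(z,\eta)\le M$ implies $(z|\eta)_e\le C_M$.
\item[(d)] $N(g^{-1}z,g^{-1}\eta)=N(z,\eta)/(K_z(g)K_\eta(g))$ for $g\in\Gamma$, $(z,\eta)\in\mathcal D$.
\end{itemize}
\end{lemma}

\begin{proof}
First let $z,\eta\in\Gamma$ in (b). By (H2), $w$ is within $a+\delta$ of $[e,z]$, $[e,\eta]$ and $[z,\eta]$, so Lemma~\ref{lem:green}(b) gives $G(z,\eta)\asymp G(z,w)G(w,\eta)$, $G(z)\asymp G(w)G(w,z)$ and $G(\eta)\asymp G(w)G(w,\eta)$, with constants depending on $a$. Dividing gives (b) on $\Gamma^2$. Taking $|w|=\lfloor(z|\eta)_e\rfloor$, Lemma~\ref{lem:green}(c) turns (b) into $ce^{c(z|\eta)_e}\le N(z,\eta)\le C^{1+(z|\eta)_e}$, which contains the three claims of (c).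

(a) We show that $N(x_j,z_j)$ converges whenever $\Gamma^2\ni(x_j,z_j)\to(\zeta,\eta)\in\mathcal D$. If $\zeta\in\Gamma$, then $N(x_j,z_j)=K_{z_j}(\zeta)/G(\zeta)$ for large $j$, which converges by Lemma~\ref{lem:K}(a); the case $\eta\in\Gamma$ follows by symmetry of $N$. Let $\zeta\ne\eta$ be boundary points. For $x,x',z\in\Gamma$,
\[
\frac{N(x,z)}{N(x',z)}=\frac{G(z,x)/G(e,x)}{G(z,x')/G(e,x')},\qquad d(z,x)+d(e,x')-d(z,e)-d(x,x')=2\big((x|x')_e-(x|z)_e\big),
\]
so (A2) for the pairs $\{z,e\}$, $\{x,x'\}$ gives $|N(x,z)/N(x',z)-1|\le Ce^{-c((x|x')_e-(x|z)_e)}$ if $(x|x')_e-(x|z)_e\ge n_0$. As $j,k\to\infty$, the products $(x_j|x_k)_e$ and $(z_j|z_k)_e$ tend to infinity, while $(x_j|z_k)_e$ stays bounded by (H1). Hence $N(x_j,z_j)/N(x_k,z_j)\to1$ and $N(x_k,z_j)/N(x_k,z_k)\to1$. The sequence $N(x_j,z_j)$ is bounded above and below by (c) on $\Gamma^2$, so it is a Cauchy sequence.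

For (b) on $\mathcal D$, approximate $z$ by points $z_j$ of $[e,z]$ and $\eta$ by points $\eta_j\in\Gamma$. For large $j$, $(z|\eta)_e\le(z_j|\eta_j)_e\le(z|\eta)_e+\delta+1$, so $w$ is within $a+\delta+2$ of the point of $[e,z_j]\subset[e,z]$ at distance $\lfloor(z_j|\eta_j)_e\rfloor$ from $e$; apply (b) on $\Gamma^2$ and let $j\to\infty$. Part (c) on $\mathcal D$ follows from (b) as before. On $\Gamma^2$, the left side of (d) is $G(z,\eta)/(G(g,z)G(g,\eta))$, which equals the right side; extend by continuity.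
\end{proof}

\section{The conformal measure}\label{sec:nu}

\subsection{Construction}

We look for an integral formula for $h$. The identity \eqref{eq:H} suggests the probability measures $\nu_r=H(r)^{-1}\sum_zG_r(e,z)^2\delta_z$ on $\Gamma$, $r<R$. Let $\nu$ be a weak limit of $\nu_{r_j}$ on $\overline\Gamma$ along some sequence $r_j\uparrow R$. Since $\nu_r(\{z\})\le G(z)^2/H(r)\to0$, the measure $\nu$ is carried by $\partial\Gamma$. Call a probability measure $\lambda$ on $\partial\Gamma$ \emph{conformal} if $g_*\lambda=K_\cdot(g)^2\lambda$ for all $g\in\Gamma$. Applied to $g^{-1}$, this is the change of variables formula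
\begin{equation}\label{eq:conf}
\int\varphi(\xi)\,d\lambda(\xi)=\int\varphi(g\eta)\,K_\eta(g^{-1})^2\,d\lambda(\eta)\qquad(\varphi\ge0\text{ Borel},\ g\in\Gamma).
\end{equation}

\begin{lemma}\label{lem:nu}
The measure $\nu$ is conformal, and $h(x)=\int K_\xi(x)\,d\nu(\xi)$ for all $x$. Consequently
\begin{equation}\label{eq:uint}
u(x)=\int N(x,\xi)\,d\nu(\xi).
\end{equation}
\end{lemma}

\begin{proof}
We have $g_*\nu_r(\{z\})=H(r)^{-1}G_r(e,g^{-1}z)^2=K^r_z(g)^2\nu_r(\{z\})$, so $\int\varphi(gz)\,d\nu_r=\int\varphi(z)K_z^r(g)^2\,d\nu_r$ for $\varphi\in C(\overline\Gamma)$. By Lemma~\ref{lem:K}(b), $K^r_z(g)$ is uniformly close to the continuous function $K_z(g)$ off a finite set, whose $\nu_r$-mass tends to $0$, and both kernels are bounded by $C_g$. Letting $r=r_j\uparrow R$ gives conformality. Since $p_n(x,e)/p_n(e,e)\to h(x)$ and $H(r)\to\infty$, finitely many terms do not affect the ratio of the two series in \eqref{eq:H}, so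
\[
h(x)=\lim_{r\uparrow R}\frac{\sum_n(n+1)r^np_n(x,e)}{\sum_n(n+1)r^np_n(e,e)}=\lim_{r\uparrow R}\frac{\sum_zG_r(x,z)G_r(z,e)}{H(r)}=\lim_j\int K_z^{r_j}(x)\,d\nu_{r_j}(z),
\]
and the last limit is $\int K_\xi(x)\,d\nu(\xi)$ by the same approximation.
\end{proof}

\subsection{Shadows}

To use \eqref{eq:uint} we need the $\nu$-mass of the boundary points that lie behind a given $w\in\Gamma$ as seen from $e$. For $a\ge0$ let $O_a(w)=\{\xi\in\partial\Gamma:(w|\xi)_e\ge|w|-a\}$, the \emph{shadow} of $w$.

\begin{lemma}\label{lem:shadowgeo}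
Let $\gamma$ be a geodesic ray from $e$ to $\xi$.
\begin{itemize}
\item[(a)] If $\xi\in O_a(w)$, then $d(w,\gamma(|w|))\le2a+2\delta$.
\item[(b)] If $a\ge\delta$, then $\xi\in O_a(\gamma(k))$ for all $k$.
\item[(c)] Any two points of $O_a(w)$ have Gromov product at least $|w|-a-\delta$.
\end{itemize}
Hence for $a\ge\delta$ and each $k$, the shadows $O_a(w)$, $|w|=k$, cover $\partial\Gamma$, and each point lies in at most $C_a$ of them.
\end{lemma}

\begin{proof}
(a) Let $k=|w|$. For large $n$, $(w|\gamma(n))_e\ge(w|\xi)_e\ge k-a$ and $(\gamma(n)|\gamma(k))_e=k$, so $(w|\gamma(k))_e\ge k-a-\delta$, and $d(w,\gamma(k))=2k-2(w|\gamma(k))_e$. Part (b) is \eqref{eq:onray} and (c) is (H1). The multiplicity is at most the size of a ball of radius $2a+2\delta$.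
\end{proof}

\begin{lemma}[Shadow lemma]\label{lem:shadow}
Let $\lambda$ be conformal. For all large $a$, $\lambda(O_a(w))\asymp G(w)^2$ with constants depending on $a$ and $\lambda$ but not on $w$. Moreover $K_\eta(w^{-1})\le C_aG(w)$ whenever $w\eta\in O_a(w)$.
\end{lemma}

\begin{proof}
We translate by $w^{-1}$, which turns the small set $O_a(w)$ into a large one, and first show that such large sets have mass bounded below: there are $a_0,c_1>0$ with $\lambda\{\eta:(z|\eta)_e\le a_0\}\ge c_1$ for all $z\in\Gamma$. Otherwise there are $z_j$ with $\lambda\{\eta:(z_j|\eta)_e\le j\}\le1/j$. Since $(z_j|\eta)_e\le|z_j|$, we have $|z_j|>j$ for $j\ge2$, and along a subsequence $z_j\to\zeta\in\partial\Gamma$. For $\eta\ne\zeta$, the inequality $\infty>(\zeta|\eta)_e\ge\min((\zeta|z_j)_e,(z_j|\eta)_e)-\delta$ and $(\zeta|z_j)_e\to\infty$ show that $(z_j|\eta)_e$ is bounded in $j$. By Fatou's lemma $\lambda(\partial\Gamma\setminus\{\zeta\})=0$, so $\lambda=\delta_\zeta$. Conformality makes $\delta_{g\zeta}=g_*\lambda$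 equivalent to $\delta_\zeta$, so $\Gamma$ fixes $\zeta$, contradicting (H4).

For $y\in\Gamma$, $(w|wy)_e+(w^{-1}|y)_e=|w|$, because $d(w^{-1},y)=|wy|$. Letting $y\to\eta$ and using (H1), $|w|-\delta\le(w|w\eta)_e+(w^{-1}|\eta)_e\le|w|$. Therefore
\[
\{(w^{-1}|\eta)_e\le a-\delta\}\subset\{\eta:w\eta\in O_a(w)\}\subset\{(w^{-1}|\eta)_e\le a\},
\]
and on the largest set $K_\eta(w^{-1})=G(w)N(w^{-1},\eta)$ lies between $cG(w)$ and $C_aG(w)$ by Lemma~\ref{lem:N}(c). By \eqref{eq:conf}, $\lambda(O_a(w))=\int\mathbf 1[w\eta\in O_a(w)]K_\eta(w^{-1})^2d\lambda(\eta)$, which lies between $c_1c^2G(w)^2$ and $C_a^2G(w)^2$ if $a\ge a_0+\delta$.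
\end{proof}

Fix $a\ge2\delta$ large enough for $\nu$, and write $O(w)=O_a(w)$.

\begin{corollary}\label{cor:shadow}
\begin{itemize}
\item[(a)] $\sum_{|x|=k}G(x)^2\le C$ for all $k$.
\item[(b)] $\nu$ has no atoms and has full support in $\partial\Gamma$.
\item[(c)] For $z\in\overline\Gamma$ and $l\ge0$, $\int_{\{l\le(z|\eta)_e<l+1\}}N(z,\eta)\,d\nu(\eta)\le C$. Hence for each $c>0$, $\int_{\{(z|\eta)_e\ge l\}}N(z,\eta)e^{-c(z|\eta)_e}\,d\nu(\eta)\le C_ce^{-cl}$.
\end{itemize}
\end{corollary}

\begin{proof}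
(a) $\sum_{|x|=k}G(x)^2\le C\sum_{|x|=k}\nu(O(x))\le C$ by bounded multiplicity.

(b) Let $\gamma$ be a ray from $e$ to $\xi$. Then $\nu(\{\xi\})\le\nu(O(\gamma(k)))\le CG(\gamma(k))^2\to0$. The shadows $O(\gamma(k))$ have positive mass, and their points $\eta$ satisfy $(\eta|\xi)_e\ge k-a-\delta$, so by (H1) they lie in any given neighborhood of $\xi$ for large $k$.

(c) Suppose the set is not empty, and let $w$ be the point of $[e,z]$ with $|w|=\lfloor l\rfloor$, which exists since $l\le|z|$ if $z\in\Gamma$. For $\eta$ in the set, (H1) and \eqref{eq:onray} give $(w|\eta)_e\ge|w|-2\delta$, so the set lies in $O(w)$ and has mass at most $CG(w)^2$, while $N(z,\eta)\le CG(w)^{-2}$ on it by Lemma~\ref{lem:N}(b). Summing over $l,l+1,\dots$ gives the second claim; if $z\in\partial\Gamma$, the point $\eta=z$ has no mass.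
\end{proof}

\begin{proposition}\label{prop:ergodic}
If $A\subset\partial\Gamma$ is Borel, $\Gamma$-invariant and $\nu(A)>0$, then $\nu(A)=1$. The measure $\nu$ is the only conformal probability measure.
\end{proposition}

\begin{proof}
Let $\lambda,\lambda'$ be conformal, and let $a'\ge\delta$ be large for both, so that $\lambda(O_{a'}(w))\le C'\lambda'(O_{a'}(w))$ for all $w$. Let $A\subset V\subset\partial\Gamma$ with $A$ compact and $V$ open. For large $k$, every shadow $O_{a'}(w)$ with $|w|=k$ that meets $A$ lies in $V$. Otherwise Lemma~\ref{lem:shadowgeo}(c) yields $\xi_k\in A$ and $\eta_k\notin V$ with $(\xi_k|\eta_k)_e\to\infty$; along a subsequence $\xi_k\to\xi\in A$ and $\eta_k\to\eta\notin V$, and (H1) applied twice gives $(\xi|\eta)_e=\infty$ although $\xi\ne\eta$. Summing over these shadows, $\lambda(A)\le C'\sum\lambda'(O_{a'}(w))\le C''\lambda'(V)$. By regularity of the two measures, $\lambda\le C''\lambda'$. So any two conformal measures are equivalent.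

If $A$ is invariant with $\nu(A)>0$, then $g_*(\mathbf 1_A\nu)=\mathbf 1_Ag_*\nu$, so $\nu|_A/\nu(A)$ is conformal, hence equivalent to $\nu$, and $\nu(A^c)=0$. If $\lambda=f\nu$ is conformal, then $K_\cdot(g)^2f\nu=g_*\lambda=(f\circ g^{-1})K_\cdot(g)^2\nu$, so $f\circ g^{-1}=f$ a.e.\ for each $g$. As $\Gamma$ is countable, each level set $\{f>t\}$ agrees up to a null set with the invariant set $\bigcap_gg\{f>t\}$, so it has measure $0$ or $1$. Thus $f$ is a.e.\ constant, equal to $1$.
\end{proof}

\section{The function $u$}\label{sec:u}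

\subsection{Linear growth}

Split the integral \eqref{eq:uint} according to the level $l=(x|\eta)_e\in[0,|x|]$ at which $\eta$ branches off from $[e,x]$. On the tree of Section~\ref{sec:tree}, $\nu$ is invariant under the automorphisms fixing $e$, so $\nu\{(x|\eta)_e\ge l\}=\frac1{(b+1)b^{l-1}}$ for $1\le l\le|x|$. With $G(e)N=b^l$, each level $1\le l<|x|$ contributes $\frac{b-1}{b+1}=\varrho$ to $G(e)u(x)$, the levels $0$ and $|x|$ contribute $\frac b{b+1}$ each, and the total is $1+\varrho|x|$, as found before. In general each level contributes a bounded amount, and each long enough block of levels contributes a definite amount.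

\begin{lemma}\label{lem:growth}
$c(1+|x|)\le u(x)\le C(1+|x|)$.
\end{lemma}

\begin{proof}
The upper bound is Corollary~\ref{cor:shadow}(c) summed over $l=0,\dots,|x|$. For the lower bound let $w_l$ be the point of $[e,x]$ with $|w_l|=l$, and let $c_2=\lceil a+\delta\rceil$. If $\eta\in O(w_{l+c_2})$, then $(x|\eta)_e\ge l+c_2-a-\delta\ge l$ by (H1). So by the shadow lemma and Harnack, $\nu\{(x|\eta)_e\ge l\}\ge c_3G(w_l)^2$. If $(x|\eta)_e\ge l+L$, then $(w_{l+L}|\eta)_e\ge l+L-\delta$, so $\eta\in O(w_{l+L})$, and by (A1) and Lemma~\ref{lem:green}(c)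
\[
\nu\{(x|\eta)_e\ge l+L\}\le CG(w_l)^2G(w_l,w_{l+L})^2\le C_3e^{-cL}G(w_l)^2 .
\]
Fix $L$ with $C_3e^{-cL}\le c_3/2$. The block $\{l\le(x|\eta)_e<l+L\}$ has mass at least $\frac12c_3G(w_l)^2$, and $N(x,\eta)\ge cG(w_l)^{-2}$ on it by Lemma~\ref{lem:N}(b) with $a=L$. So each of the disjoint blocks with $l\in L\mathbb Z$, $0\le l\le|x|-L-c_2$, contributes at least a constant. Together with $u\ge c$, which follows from $N\ge c$, this gives the lower bound.
\end{proof}

\subsection{Increments}

To compare values of $u$ at different points, we move the base point. For $y,z\in\Gamma$, apply \eqref{eq:conf} with $g=y^{-1}$ to \eqref{eq:uint}, then Lemma~\ref{lem:N}(d):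
\[
u(y^{-1}z)=\int N(y^{-1}z,y^{-1}\eta)K_\eta(y)^2\,d\nu(\eta)=\int N(z,\eta)\frac{K_\eta(y)}{K_z(y)}\,d\nu(\eta).
\]
Since $K_\eta(y)/K_z(y)=N(y,\eta)/N(y,z)$, this is the symmetric formula
\begin{equation}\label{eq:twopoint}
u(y^{-1}z)=\int\frac{N(y,\eta)N(z,\eta)}{N(y,z)}\,d\nu(\eta).
\end{equation}
Take $y=x^{-1}$, $z=g$, use $N(g,\eta)/N(g,x^{-1})=K_\eta(g)/K_{x^{-1}}(g)$, and subtract $u(x)=u(x^{-1})=\int N(x^{-1},\eta)\,d\nu$:
\begin{equation}\label{eq:D}
u(xg)-u(x)=D(x^{-1},g),\qquad D(z,g):=\int N(z,\eta)\Big[\frac{K_\eta(g)}{K_z(g)}-1\Big]d\nu(\eta).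
\end{equation}
The integral makes sense for every $z\in\overline\Gamma$, since $N(z,\cdot)$ is defined off the null set $\{z\}$. Its meaning is that the levels far from $e$, which make $\int N(z,\eta)\,d\nu$ large, are damped by the bracket.

\begin{lemma}\label{lem:D}
For each $g$, $D(\cdot,g)$ is bounded and continuous on $\overline\Gamma$. Moreover $|u(x)-u(y)|\le Cd(x,y)$ and $|u(gx)-u(x)|\le C|g|$.
\end{lemma}

\begin{proof}
Let $I_z(\eta)$ be the integrand. By \eqref{eq:holder}, $|I_z(\eta)|\le C_gN(z,\eta)e^{-c(z|\eta)_e}$, so $D(\cdot,g)$ is bounded by Corollary~\ref{cor:shadow}(c). Points of $\Gamma$ are isolated, so let $z_j\to\zeta\in\partial\Gamma$ and $l>0$. For large $j$, $(z_j|\zeta)_e>l+\delta$, and then (H1) gives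
\[
\{(z_j|\eta)_e>l\}\subset\{(\zeta|\eta)_e\ge l-\delta\},\qquad\{(z_j|\eta)_e\le l\}\subset\{(\zeta|\eta)_e\le l+\delta\}.
\]
By the first inclusion and Corollary~\ref{cor:shadow}(c), the integrals of $|I_{z_j}|$ and $|I_\zeta|$ over $\{(z_j|\eta)_e>l\}$ are at most $C_ge^{-cl}$. By the second inclusion and Lemma~\ref{lem:N}(c), both integrands are bounded by $C_{g,l}$ on $\{(z_j|\eta)_e\le l\}$, and $I_{z_j}(\eta)\to I_\zeta(\eta)$ for each $\eta\ne\zeta$ by continuity of $N$ on $\mathcal D$ and of $K$. Dominated convergence gives $\limsup_j|D(z_j,g)-D(\zeta,g)|\le C_ge^{-cl}$; let $l\to\infty$. Boundedness for $g\in S$ gives $|u(xs)-u(x)|\le C$, hence the first Lipschitz bound, and $u(gx)=u(x^{-1}g^{-1})$ gives the second.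
\end{proof}

\begin{lemma}[Quasi-additivity]\label{lem:add}
If $|xx'|=|x|+|x'|$, then $|u(xx')-u(x)-u(x')|\le C$.
\end{lemma}

\begin{proof}
Put $y=x^{-1}$ and $z=x'$, so that $d(y,z)=|y|+|z|$ and $(y|z)_e=0$. By \eqref{eq:twopoint} and \eqref{eq:uint} we must bound the integral of
\[
I(\eta)=\frac{N(y,\eta)N(z,\eta)}{N(y,z)}-N(y,\eta)-N(z,\eta),
\]
which is symmetric in $y$ and $z$. The bound \eqref{eq:holder} is not enough, since its constant depends on the point; we return to (A2).

Suppose $(z|\eta)_e\ge n_0$, and write $I(\eta)=N(z,\eta)\big[K_\eta(y)/K_z(y)-1\big]-N(y,\eta)$. For $\eta'\in\Gamma$, $d(y,z)+d(e,\eta')-d(y,e)-d(z,\eta')=2(z|\eta')_e$. So (A2) for the pairs $\{y,e\}$, $\{z,\eta'\}$, with $\eta'\to\eta$, gives $|K_\eta(y)/K_z(y)-1|\le Ce^{-c(z|\eta)_e}$. Moreover $0=(y|z)_e\ge\min((y|\eta)_e,(\eta|z)_e)-\delta$ and $n_0>\delta$ force $(y|\eta)_e\le\delta$, so $N(y,\eta)\le C$. Hence $|I|\le CN(z,\eta)e^{-c(z|\eta)_e}+C$ on this set, and its integral is bounded by Corollary~\ref{cor:shadow}(c).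 The set $\{(y|\eta)_e\ge n_0\}$ is the same case with $y$ and $z$ exchanged. On the remaining set both products are less than $n_0$, so $N(y,\eta),N(z,\eta)\le C$ and $N(y,z)\ge c$, and $|I|\le C$.
\end{proof}

\section{The starting point seen from the walker}\label{sec:chain}

\subsection{Moments of the increments}

When $Y_k=x$, translating by $x^{-1}$ puts the walker at $e$ and the starting point at $x^{-1}$. Both the kernel $\hat p$ and the increments of $u$ are functions of this position: with
\[
\pi_z(g)=R\mu(g)K_z(g)\qquad(z\in\overline\Gamma),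
\]
the identity $G(xg)/G(x)=G(g,x^{-1})/G(e,x^{-1})=K_{x^{-1}}(g)$ gives $\hat p(x,xg)=\pi_{x^{-1}}(g)$. By Lemma~\ref{lem:K}(d) at the point $e$, $\sum_g\pi_z(g)=1$ for $z\in\overline\Gamma\setminus\{e\}$. So \eqref{eq:defu}, the relation $\sum_y\hat p(x,y)u(y)=u(x)$ and \eqref{eq:D} give
\begin{equation}\label{eq:q}
q(x,xg)=\pi_{x^{-1}}(g)\Big(1+\frac{D(x^{-1},g)}{u(x)}\Big),\qquad\sum_g\pi_z(g)D(z,g)=0\quad(z\in\Gamma\setminus\{e\}).
\end{equation}
Define the continuous function $\sigma^2$ on $\overline\Gamma$ and the constant $\bar\sigma\ge0$ by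
\begin{equation}\label{eq:sigma}
\sigma^2(z)=\sum_g\pi_z(g)D(z,g)^2,\qquad\bar\sigma^2=\int_{\partial\Gamma}\sigma^2\,d\nu .
\end{equation}
Let $U_k=u(Y_k)$, $\Delta U_k=U_{k+1}-U_k$ and $\Delta(U_k^2)=U_{k+1}^2-U_k^2$.

\begin{lemma}\label{lem:moments}
$|\Delta U_k|\le C$, and on $\{Y_k=x\}$, writing $u=u(x)$ and $\sigma^2=\sigma^2(x^{-1})$,
\[
E[\Delta U_k|Y_k]=\frac{\sigma^2}{u}\ \ (x\ne e),\qquad E[\Delta(U^2_k)|Y_k]=3\sigma^2+O\Big(\frac1u\Big),\qquad \operatorname{Var}(\Delta(U_k^2)|Y_k)=4u^2\sigma^2+O(u).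
\]
Moreover $\bar\sigma>0$.
\end{lemma}

\begin{proof}
A step $g$ gives $\Delta U_k=D_g:=D(x^{-1},g)$, which is bounded since $\mu$ has finite support. Let $x\ne e$. By \eqref{eq:q}, $E[\Delta U_k|Y_k]=\sum_g\pi_{x^{-1}}(g)(D_g+D_g^2/u)=\sigma^2/u$ and $E[(\Delta U_k)^2|Y_k]=\sum_g\pi_{x^{-1}}(g)(D_g^2+D_g^3/u)=\sigma^2+O(1/u)$. Since $\Delta(U_k^2)=2u\,\Delta U_k+(\Delta U_k)^2$, its conditional mean is $2\sigma^2+\sigma^2+O(1/u)$, which is bounded. Its square is $4u^2(\Delta U_k)^2+O(u)$ because $u\ge c$, so its conditional second moment and its conditional variance are $4u^2\sigma^2+O(u)$. At the single point $x=e$ the last two relations hold for a suitable constant.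

Suppose $\bar\sigma=0$. Then the continuous function $\sigma^2$ vanishes on the support of $\nu$, which is $\partial\Gamma$, so $D(\zeta,g)=0$ for $\zeta\in\partial\Gamma$ and $g$ in the support of $\mu$, where $\pi_\zeta(g)>0$. By continuity and compactness, $u(xg)-u(x)=D(x^{-1},g)\to0$ as $|x|\to\infty$. By irreducibility each $s\in S$ is a product of elements of the support of $\mu$, so $u(xs)-u(x)\to0$. Summing along a geodesic from $e$ to $x$ gives $u(x)=o(|x|)$, contradicting Lemma~\ref{lem:growth}.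
\end{proof}

\begin{remark}
On the tree of Section~\ref{sec:tree}, the increments of $u$ are $0$ or $\pm\varrho/G(e)$, so $\sigma^2(z)=2p_*\varrho^2/G(e)^2$ for all $z\ne e$, and $u(x)/|x|\to c_u=\varrho/G(e)$. Theorem~\ref{thm:A} then holds with $C_*^2=1/(2p_*)=(\sqrt b+1)^2/(2\sqrt b)$.
\end{remark}

\subsection{A Feller chain on the compactification}

In general $\sigma^2$ is not constant, and we need a law of large numbers for $\sigma^2(Y_k^{-1})$. The process $Z_k=Y_k^{-1}$ is a Markov chain on $\Gamma$ that moves from $z$ to $g^{-1}z$ with probability $q(z^{-1},z^{-1}g)$. It is transient, so it has no stationary law on $\Gamma$; but far from $e$ its transition probabilities depend almost only on the direction of $z$. Define a Markov kernel $Q$ on $\overline\Gamma$ by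
\[
Qf(z)=\sum_gq(z^{-1},z^{-1}g)f(g^{-1}z)\quad(z\in\Gamma),\qquad Qf(\zeta)=\sum_g\pi_\zeta(g)f(g^{-1}\zeta)\quad(\zeta\in\partial\Gamma).
\]
The kernel is Feller, that is, it maps $C(\overline\Gamma)$ to itself: $\pi_\zeta(g)$ is continuous in $\zeta$, and $q(z^{-1},z^{-1}g)\to\pi_\zeta(g)$ as $\Gamma\ni z\to\zeta$ by \eqref{eq:q}, because $D$ is bounded and $u(z^{-1})\to\infty$.

The measure $\nu$ is $Q$-stationary. Indeed, by \eqref{eq:conf} and \eqref{eq:cocycle}, $\int f(g^{-1}\xi)K_\xi(g)\,d\nu(\xi)=\int f(\eta)K_{g\eta}(g)K_\eta(g^{-1})^2d\nu(\eta)=\int f(\eta)K_\eta(g^{-1})\,d\nu(\eta)$, and $R\sum_g\mu(g)K_\eta(g^{-1})=\sum_g\pi_\eta(g)=1$ by symmetry of $\mu$. The difficulty is the converse. Stationarity is one averaged equation, while conformality is an equation for each $g$. To pass from the first to the second we will produce, from a stationary measure, an $R$-harmonic function for each boundary point, and we need to know all such functions.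

\begin{lemma}[Integral representation]\label{lem:martin}
For every $R$-harmonic $f\ge0$ with $f(e)=1$ there is exactly one probability measure $\theta_f$ on $\partial\Gamma$ with $f=\int K_\zeta\,d\theta_f(\zeta)$. The map $f\mapsto\theta_f$ is continuous for the pointwise topology on functions and the weak topology on measures.
\end{lemma}

\begin{proof}
\emph{Existence.} Let $A\ni e$ be finite and let $f^A(x)=E\big[R^{\tau}f(xX_\tau);\tau<\infty\big]$, where $\tau=\min\{n\ge0:xX_n\in A\}$. Then $f^A=f$ on $A$, and $R\mathcal Pf^A=f^A$ off $A$ by conditioning on the first step. Since $R^nf(xX_n)$ is a nonnegative martingale, optional stopping and Fatou's lemma give $f^A\le f$; so on $A$, $R\mathcal Pf^A\le R\mathcal Pf=f=f^A$. Thus $\rho_A=f^A-R\mathcal Pf^A$ is nonnegative and supported in $A$. We have $f^A\le\sum_{y\in A}G(\cdot,y)f(y)$ and $R^k\mathcal P^kG(\cdot,y)=\sum_{n\ge k}R^np_n(\cdot,y)\to0$, so $R^k\mathcal P^kf^A\to0$ and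
\[
f^A=\sum_{k\ge0}R^k\mathcal P^k\rho_A=\sum_{y\in A}G(\cdot,y)\rho_A(y)=\int K_z\,d\theta_A(z),\qquad\theta_A=\sum_{y\in A}G(e,y)\rho_A(y)\delta_y .
\]
The mass of $\theta_A$ is $f^A(e)=1$. Let $A\uparrow\Gamma$ and let $\theta$ be a weak limit on $\overline\Gamma$; since $f^A(x)=f(x)$ once $x\in A$, we get $f(x)=\int_{\overline\Gamma}K_z(x)\,d\theta(z)$. By Lemma~\ref{lem:K}(d), $0=(f-R\mathcal Pf)(y)=\theta(\{y\})/G(y)$ for $y\in\Gamma$, so $\theta$ is carried by $\partial\Gamma$.

\emph{Uniqueness.} Let $\mathbb P^f$ be the probability measure on paths $(x_n)_{n\ge0}$ from $e$ that gives mass $R^k\prod_{i=1}^kp(x_{i-1},x_i)f(x_k)$ to the cylinder $(x_0,\dots,x_k)$; these masses are consistent because $f$ is $R$-harmonic. If $f=\int K_\zeta\,d\theta$, then $\mathbb P^f=\int\mathbb P^{K_\zeta}d\theta(\zeta)$. Under $\mathbb P^{K_\zeta}$ the path is a Markov chain with kernel $Rp(x,y)K_\zeta(y)/K_\zeta(x)$, so $G(x_n)/K_\zeta(x_n)$ is a nonnegative supermartingale because $R\mathcal PG\le G$. Its expectation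 is $\sum_xR^np_n(e,x)G(x,e)=\sum_{m\ge n}R^mp_m(e,e)\to0$, so its almost sure limit is $0$ by Fatou's lemma. This says $N(x_n,\zeta)\to\infty$, which by Lemma~\ref{lem:N}(c) forces $(x_n|\zeta)_e\to\infty$, that is, $x_n\to\zeta$. Hence $\theta(E)=\mathbb P^f(\lim x_n\in E)$ for Borel $E\subset\partial\Gamma$, and $\theta$ is determined by $f$.

\emph{Continuity.} The map $\theta\mapsto\int K_\zeta\,d\theta$ is a continuous bijection from the compact space of probability measures on $\partial\Gamma$ onto the Hausdorff space of normalized $R$-harmonic functions, so its inverse is continuous.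
\end{proof}

\begin{proposition}\label{prop:unique}
The measure $\nu$ is the only $Q$-stationary probability measure on $\overline\Gamma$. Consequently $\frac1n\sum_{k<n}f(Y_k^{-1})\to\int f\,d\nu$ almost surely for every $f\in C(\overline\Gamma)$.
\end{proposition}

\begin{proof}
Let $\lambda$ be $Q$-stationary. It gives no mass to $\Gamma$: the chain cannot leave $\partial\Gamma$, so for $y\in\Gamma$, $\lambda(\{y\})=\int_\Gamma\mathbb P_{z^{-1}}(Y_k=y^{-1})\,d\lambda(z)$, which tends to $0$ as $k\to\infty$ by \eqref{eq:occ} and dominated convergence. By Proposition~\ref{prop:ergodic} it suffices to prove that $\lambda$ is conformal.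

\emph{Step 1: a harmonic family of measures.} Put $\lambda_x=K_\cdot(x)^{-1}x_*\lambda$, so that $\lambda_e=\lambda$ and, by \eqref{eq:cocycle}, $\int f\,d\lambda_x=\int f(x\xi)K_\xi(x^{-1})\,d\lambda(\xi)$. Conformality of $\lambda$ is the statement $\lambda_x=K_\cdot(x)\lambda$ for all $x$. Stationarity reads $\lambda=R\sum_g\mu(g)\lambda_{g^{-1}}=R\sum_g\mu(g)\lambda_g$. From $K_\xi(x^{-1}g^{-1})=K_\xi(x^{-1})K_{x\xi}(g^{-1})$ we get $\int f\,d\lambda_{gx}=\int f(g\eta)K_\eta(g^{-1})\,d\lambda_x(\eta)$, that is,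
\begin{equation}\label{eq:lambdax}
\lambda_{gx}=K_\cdot(g)^{-1}g_*\lambda_x .
\end{equation}
Applying the linear map $m\mapsto K_\cdot(x)^{-1}x_*m$ to the stationarity equation gives $\lambda_x=R\sum_g\mu(g)\lambda_{xg}$ for all $x$. Iterating, $\lambda=R^n\sum_xp_n(e,x)\lambda_x$, so by irreducibility $\lambda_x=\phi_x\lambda$ with a bounded Borel density $\phi_x$. Since $g_*\lambda=K_\cdot(g)\phi_g\lambda$ for all $g$, translates of $\lambda$-null sets are $\lambda$-null. By \eqref{eq:lambdax}, $\phi_{gx}\lambda=(\phi_x\circ g^{-1})K_\cdot(g)^{-1}g_*\lambda=(\phi_x\circ g^{-1})\phi_g\lambda$, so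
\begin{equation}\label{eq:phi}
\phi_{gx}(\xi)=\phi_g(\xi)\,\phi_x(g^{-1}\xi)\qquad\lambda\text{-a.e.}
\end{equation}
With $x=g^{-1}$ this gives $\phi_g>0$ a.e. As $\Gamma$ is countable, there is a $\Gamma$-invariant Borel set $\Xi$ of full measure on which $\phi_e=1$, $\phi_x>0$, \eqref{eq:phi} and $\phi_x=R\sum_g\mu(g)\phi_{xg}$ hold for all $g,x$.

\emph{Step 2: an invariant measure on pairs.} For $\xi\in\Xi$, $x\mapsto\phi_x(\xi)$ is $R$-harmonic and normalized. Lemma~\ref{lem:martin} gives a unique probability measure $\theta_\xi$, Borel in $\xi$, with $\phi_x(\xi)=\int K_\zeta(x)\,d\theta_\xi(\zeta)$, and we want to show $\theta_\xi=\delta_\xi$. By \eqref{eq:phi} and \eqref{eq:cocycle},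
\[
\phi_x(g^{-1}\xi)=\frac{\phi_{gx}(\xi)}{\phi_g(\xi)}=\phi_g(\xi)^{-1}\int K_{g^{-1}\zeta}(x)\,K_\zeta(g)\,d\theta_\xi(\zeta),
\]
so uniqueness gives $\theta_{g^{-1}\xi}=\phi_g(\xi)^{-1}(g^{-1})_*(K_\cdot(g)\theta_\xi)$. Let $\Theta(d\zeta,d\xi)=\theta_\xi(d\zeta)\lambda(d\xi)$, a probability measure on $(\partial\Gamma)^2$. For Borel $\varphi\ge0$, using $g_*\lambda=K_\cdot(g)\phi_g\lambda$ and then the last identity,
\[
\int\varphi\,d(g_*\Theta)=\iint\varphi(g\zeta,\xi)\,\theta_{g^{-1}\xi}(d\zeta)\,K_\xi(g)\phi_g(\xi)\,\lambda(d\xi)=\iint\varphi(\zeta,\xi)K_\zeta(g)K_\xi(g)\,\theta_\xi(d\zeta)\lambda(d\xi).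
\]
Thus $g_*\Theta=K_\zeta(g)K_\xi(g)\Theta$. This is the factor that $N$ cancels: by Lemma~\ref{lem:N}(d), the measure $J=N\cdot\Theta|_{\{\zeta\ne\xi\}}$ is $\Gamma$-invariant.

\emph{Step 3: $J=0$.} The idea is that an invariant measure gives the same mass to all translates of a set, that the translate by $g$ carries $\Theta$-mass of order $G(g)^2$, and that $\Theta$ is finite while $\sum_gG(g)^2=\infty$. Let $\Omega=\{\zeta\ne\xi:N(\zeta,\xi)\le M\}$. Let $\zeta\ne\xi$, and let $\gamma$ be a bi-infinite geodesic from $\zeta$ to $\xi$. If $g\in\gamma$, then $(g^{-1}\zeta|g^{-1}\xi)_e=(\zeta|\xi)_g\le\delta$ by (H2), so $N(g^{-1}\zeta,g^{-1}\xi)\le C$. We fix $M$ equal to this constant; then $\bigcup_gg\Omega=\{\zeta\ne\xi\}$. Conversely, if $(\zeta,\xi)\in g\Omega$, then $(\zeta|\xi)_g\le C$ by Lemma~\ref{lem:N}(c), so $g$ is within $C$ of $\gamma$ by (H2).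

Parametrize $\gamma$ so that $w=\gamma(0)$ is a point of $\gamma$ closest to $e$. We claim $(e|\gamma(i))_w\le2\delta+1$ for all $i$. Let $k=\lfloor(e|\gamma(i))_w\rfloor$ and let $y$ be the point of $\gamma$ between $w$ and $\gamma(i)$ with $d(w,y)=k$. By (H2) with base point $w$, $y$ is within $\delta$ of a point $y'\in[w,e]$; then $d(w,y')\ge k-\delta$ and $|w|\le|y|\le|y'|+\delta\le|w|-k+2\delta$, so $k\le2\delta$. The claim has two consequences. First, $w$ is within $3\delta+1$ of $[e,\gamma(i)]$ by (H2), so for $g$ within $C$ of $\gamma(i)$, Lemma~\ref{lem:green} gives $G(g)\le CG(\gamma(i))\le CG(w)G(w,\gamma(i))\le CG(w)e^{-c|i|}$. Second, $(w|\gamma(i))_e\ge|w|-2\delta-1$ by \eqref{eq:sumprod}, so $\zeta\in O_{3\delta+1}(w)$ by (H1); by Lemma~\ref{lem:shadowgeo}(a), $w$ is within $C$ of the point at distance $|w|$ on a ray from $e$ to $\zeta$, and $|w|$ is within $\delta$ of $(\zeta|\xi)_e$ by (H2). So $G(w)^2\le CN(\zeta,\xi)^{-1}$ by Lemma~\ref{lem:N}(b). Since boundedly many $g$ lie within $C$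 of each $\gamma(i)$,
\[
\sum_gG(g)^2\,\mathbf 1_{g\Omega}(\zeta,\xi)\le CG(w)^2\sum_{i\in\mathbb Z}e^{-2c|i|}\le CN(\zeta,\xi)^{-1}.
\]
Integrating against $J$ and using invariance,
\[
J(\Omega)\sum_gG(g)^2=\sum_gG(g)^2J(g\Omega)\le C\int N^{-1}dJ=C\,\Theta(\{\zeta\ne\xi\})\le C .
\]
By \eqref{eq:diverge}, $J(\Omega)=0$, so $J(g\Omega)=0$ for all $g$, and $J=0$. As $N>0$, $\Theta$ is carried by the diagonal. Hence $\theta_\xi=\delta_\xi$ and $\phi_g(\xi)=K_\xi(g)$ for $\lambda$-a.e.\ $\xi$, so $\lambda$ is conformal.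

\emph{Law of large numbers.} For $f\in C(\overline\Gamma)$, the variables $f(Z_{k+1})-Qf(Z_k)$ are bounded martingale differences, so their averages tend to $0$ almost surely. Let $m_n=\frac1n\sum_{k<n}\delta_{Z_k}$. Since $\frac1n\sum_{k<n}(f(Z_{k+1})-f(Z_k))\to0$, almost surely $\int(f-Qf)\,dm_n\to0$ for all $f$ in a countable dense subset of $C(\overline\Gamma)$. As $Qf$ is continuous, every weak limit point of $(m_n)$ is then $Q$-stationary, hence equal to $\nu$, and $m_n\to\nu$ by compactness.
\end{proof}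

\section{The scaling limit of $u(Y)$}\label{sec:limit}

The drift $\sigma^2/u$ of $U$ is singular at $0$, while $U^2$ has bounded drift and a variance that vanishes continuously at $0$. So we work with $U^2$, and use the following diffusion approximation theorem, stated in dimension one.

\begin{theorem}[{\cite[Theorem 7.4.1]{EK}}]\label{thm:EK}
Let $\mathsf a\ge0$ and $\mathsf b$ be continuous functions on $\mathbb R$ such that the martingale problem for $\frac12\mathsf af''+\mathsf bf'$, $f\in C_c^\infty(\mathbb R)$, is well posed on continuous paths. Let $V_n,\mathsf B_n,\mathsf A_n$ be processes with paths in $D[0,\infty)$, $\mathsf A_n$ nondecreasing, such that $M_n=V_n-\mathsf B_n$ and $M_n^2-\mathsf A_n$ are local martingales for the filtration generated by $V_n,\mathsf B_n,\mathsf A_n$. For $v_0>0$ let $\tau_n=\inf\{t:|V_n(t)|\ge v_0\text{ or }|V_n(t-)|\ge v_0\}$. Suppose that for all $v_0,T>0$: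
\begin{itemize}
\item[(i)] the expectations of the suprema over $t\le T\wedge\tau_n$ of $|V_n(t)-V_n(t-)|^2$, $|\mathsf B_n(t)-\mathsf B_n(t-)|^2$ and $|\mathsf A_n(t)-\mathsf A_n(t-)|$ tend to $0$;
\item[(ii)] $\sup_{t\le T\wedge\tau_n}|\mathsf B_n(t)-\int_0^t\mathsf b(V_n)\,ds|$ and $\sup_{t\le T\wedge\tau_n}|\mathsf A_n(t)-\int_0^t\mathsf a(V_n)\,ds|$ tend to $0$ in probability.
\end{itemize}
If $V_n(0)$ converges in law, then $V_n\Rightarrow V$, the solution of the martingale problem with the limiting initial law.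
\end{theorem}

\begin{proposition}\label{prop:bessel}
$U_{\lfloor nt\rfloor}/\sqrt n\Rightarrow\bar\sigma|W_t|$.
\end{proposition}

\begin{proof}
We apply Theorem~\ref{thm:EK} with $\mathsf b\equiv3\bar\sigma^2$, $\mathsf a(v)=4\bar\sigma^2v^+$, $V_n(t)=U_{\lfloor nt\rfloor}^2/n$ and
\[
\mathsf B_n(t)=\frac1n\sum_{k<\lfloor nt\rfloor}E[\Delta(U_k^2)|Y_k],\qquad\mathsf A_n(t)=\frac1{n^2}\sum_{k<\lfloor nt\rfloor}\operatorname{Var}(\Delta(U_k^2)|Y_k).
\]
For fixed $n,t$ all variables are bounded, and $M_n$, $M_n^2-\mathsf A_n$ are martingales for the filtration $\sigma(Y_k:k\le nt)$, hence for the smaller filtration generated by $V_n,\mathsf B_n,\mathsf A_n$, to which they are adapted. Since $V_n$ is constant between multiples of $1/n$, $\tau_n=\vartheta/n$ with $\vartheta=\min\{k:U_k^2\ge v_0n\}$. Write $\sigma_k^2=\sigma^2(Y_k^{-1})$ and $\Sigma_m=\sum_{k<m}(\sigma_k^2-\bar\sigma^2)$. By Proposition~\ref{prop:unique}, $\Sigma_m=o(m)$ a.s., so $\max_{m\le nT}|\Sigma_m|/n\to0$ a.s.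

\emph{The limit.} The equation $dV=2\bar\sigma\sqrt{V^+}\,d\beta+3\bar\sigma^2dt$ has weak solutions, since its coefficients are continuous with linear growth, and it has pathwise uniqueness by the Yamada--Watanabe criterion, since $|\sqrt{v^+}-\sqrt{w^+}|\le|v-w|^{1/2}$. So the martingale problem is well posed. By It\^o's formula $d|W|^2=2|W|\,d\beta+3\,dt$ for a Brownian motion $\beta$, so the solution from $0$ is $\bar\sigma^2|W|^2$. Also $V_n(0)=u(e)^2/n\to0$.

\emph{Jumps.} A jump at time $(k+1)/n\le\tau_n$ has $k<\vartheta$, so $U_k\le\sqrt{v_0n}$. By Lemma~\ref{lem:moments} the jumps of $V_n,\mathsf B_n,\mathsf A_n$ at such times are at most $C_{v_0}n^{-1/2}$, $Cn^{-1}$, $C_{v_0}n^{-1}$, deterministically.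

\emph{Drift.} By Lemma~\ref{lem:moments}, $\mathsf B_n(t)=3\bar\sigma^2\lfloor nt\rfloor/n+3\Sigma_{\lfloor nt\rfloor}/n+O\big(\frac1n\sum_{k<nT}U_k^{-1}\big)$ for $t\le T$. Since $Y$ is transient, $U_k\to\infty$ a.s.\ by Lemma~\ref{lem:growth}, so the last term tends to $0$, and $\sup_{t\le T}|\mathsf B_n(t)-3\bar\sigma^2t|\to0$ a.s.

\emph{Quadratic variation.} Let $t\le T\wedge\tau_n$ and $m=\lfloor nt\rfloor\le\vartheta$. By Lemma~\ref{lem:moments}, $\mathsf A_n(t)=\frac4n\sum_{k<m}\frac{U_k^2}n\sigma_k^2+O_{v_0,T}(n^{-1/2})$, while $\int_0^tV_n\,ds=\frac1n\sum_{k<m}\frac{U_k^2}n+O_{v_0}(n^{-1})$. It remains to show that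
\[
\max_{m\le nT\wedge\vartheta}|\mathsf E_n(m)|\to0\text{ in probability},\qquad\mathsf E_n(m)=\frac1n\sum_{k<m}\frac{U_k^2}n\,(\sigma_k^2-\bar\sigma^2).
\]
The weight $U_k^2/n$ is correlated with $\sigma_k^2$, but it changes slowly, so we freeze it on blocks. Let $\omega\in(0,1]$, $L=\lceil\omega n\rceil$, and $I_i=\{iL,\dots,(i+1)L-1\}$; for large $n$, at most $T/\omega+1$ blocks meet $[0,nT]$, and $L/n\le2\omega$. Let $\mathrm{osc}_i=\max_{k\in I_i}|U_{k\wedge\vartheta}^2-U_{iL\wedge\vartheta}^2|/n$. Before $\vartheta$, each step changes $\mathsf B_n$ by at most $C/n$ and $\mathsf A_n$ by at most $C_{v_0}/n$. By Doob's $L^2$ inequality, the maximal increment on $I_i$ of the stopped martingale $M_n$ has second moment at most $4LC_{v_0}/n$, so $E[\mathrm{osc}_i]\le C_{v_0}(\sqrt{L/n}+L/n)\le C_{v_0}\sqrt\omega$. Replacing $U_k^2$ by $U_{iL}^2$ for $k\in I_i$ changes $\mathsf E_n(m)$, for all $m\le nT\wedge\vartheta$ at once, by at most $C\frac Ln\sum_i\mathrm{osc}_i$, which has expectation at most $C_{v_0,T}\sqrt\omega$.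 After the replacement, each block that begins before $m$ has $U_{iL}^2/n<v_0$ and contributes at most $2v_0\max_{j\le nT}|\Sigma_j|/n$. So the total is at most $2v_0(T/\omega+1)\max_{j\le nT}|\Sigma_j|/n\to0$ a.s.\ for fixed $\omega$. Let $n\to\infty$, then $\omega\to0$.

Thus $V_n\Rightarrow\bar\sigma^2|W|^2$, and the square root is a continuous map on $D[0,\infty)$ restricted to nonnegative paths.
\end{proof}

\section{Comparison of $\ell$ with $u$}\label{sec:compare}

Fix $\ell$ as in Theorem~\ref{thm:B}; constants may now depend on $\ell$. Lemma~\ref{lem:growth} compares $u$ with $|\cdot|$ only up to factors, and the ratio $\ell(x)/u(x)$ need not converge as $|x|\to\infty$. What we can show is that it converges in $\nu$-almost every direction, and that these are the directions in which $Y$ spends its time.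

\subsection{Along geodesic rays}

Let $\alpha$ be $u$ or $\ell$. In both cases $\alpha\ge0$ and
\begin{equation}\label{eq:alpha}
|\alpha(x)-\alpha(y)|\le Cd(x,y),\quad|\alpha(gx)-\alpha(x)|\le C|g|,\quad\alpha(xy)\le\alpha(x)+\alpha(y)+C_4\text{ if }|xy|=|x|+|y| .
\end{equation}
For $u$ these are Lemmas~\ref{lem:D} and \ref{lem:add}. For $\ell$ and $s\in S$, subadditivity gives $\ell(xs)\le\ell(x)+\ell(s)$ and $\ell(x)\le\ell(xs)+\ell(s^{-1})$, and the same two bounds for $sx$.

We use Kingman's subadditive ergodic theorem: if $\mathsf S$ preserves a probability measure $\Pi$ and $a_n\ge0$ are measurable functions with $a_1$ integrable and $a_{n+m}\le a_n+a_m\circ\mathsf S^n$, then $a_n/n$ converges $\Pi$-a.e. The measure $\nu$ does not come with a measure-preserving shift. We build one by averaging, and transfer the conclusion back to $\nu$ by absolute continuity and ergodicity.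

\begin{proposition}\label{prop:rays}
For $\alpha=u$ and $\alpha=\ell$ there is a constant $c_\alpha\in[0,\infty)$ such that for $\nu$-a.e.\ $\xi$ and every geodesic ray $\gamma$ from $e$ to $\xi$, $\alpha(\gamma(n))/n\to c_\alpha$. Moreover $c_u>0$.
\end{proposition}

\begin{proof}
By (H3) and \eqref{eq:alpha}, the existence and the value of the limit depend only on $\xi$. Let $E$ be the set of $\xi$ where it exists.

\emph{Invariance.} Let $\gamma,\gamma'$ be rays from $e$ to $\xi$ and $g\xi$. For $m\ge n$, $(g\gamma(n)|g\gamma(m))_e\ge\frac12\big((n-|g|)+(m-|g|)-(m-n)\big)=n-|g|\ge|g\gamma(n)|-2|g|$. By (H1), $g\xi\in O_{2|g|+\delta}(g\gamma(n))$, so Lemma~\ref{lem:shadowgeo}(a) and $\big||g\gamma(n)|-n\big|\le|g|$ give $d(g\gamma(n),\gamma'(n))\le C_g$. By \eqref{eq:alpha}, $|\alpha(\gamma'(n))-\alpha(\gamma(n))|\le C_g$. So $E$ and the limit are $\Gamma$-invariant.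

\emph{Measurability.} Let $\mathcal R$ be the space of rays from $e$, a closed subset of a product of finite spheres, hence compact. The endpoint map $\mathcal R\to\partial\Gamma$ is continuous, since two rays that agree up to time $k$ have endpoints in the same shadow $O(\gamma(k))$. Order $S$, and let $\gamma_\xi$ be the lexicographically first ray from $e$ to $\xi$; it exists because the rays to $\xi$ form a compact set. The set of $\xi$ admitting a ray with a given prefix is the continuous image of a compact set, hence closed, and $\gamma_\xi$ has a given prefix exactly when $\xi$ admits this prefix and no earlier prefix of the same length. So $\xi\mapsto\gamma_\xi$ is Borel, and $E$ and the limit are Borel. By Proposition~\ref{prop:ergodic} it suffices to show $\nu(E)>0$: then $\nu(E)=1$, and the level sets of the limit are invariant, so it is a.e.\ constant. It is finite since $\alpha(x)\le C(1+|x|)$, and $c_u>0$ by Lemma~\ref{lem:growth}.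

\emph{A shift-invariant measure.} Let $(\mathsf S\gamma)(i)=\gamma(1)^{-1}\gamma(i+1)$, a continuous map $\mathcal R\to\mathcal R$ with $(\mathsf S^k\gamma)(i)=\gamma(k)^{-1}\gamma(k+i)$. Let $\Pi_0$ be the law of $\gamma_\xi$ under $\nu$, and let $\Pi$ be a weak limit point of $\Pi_n=\frac1n\sum_{k<n}\mathsf S^k_*\Pi_0$. Since $\mathsf S_*\Pi_n-\Pi_n$ has total variation at most $2/n$, $\Pi$ is $\mathsf S$-invariant. The endpoint of $\mathsf S^k\gamma_\xi$ is $\gamma_\xi(k)^{-1}\xi$, and $\xi\in O(\gamma_\xi(k))$. So for Borel $A\subset\partial\Gamma$, by \eqref{eq:conf}, the last claim of Lemma~\ref{lem:shadow} and Corollary~\ref{cor:shadow}(a),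
\[
\nu\{\xi:\gamma_\xi(k)^{-1}\xi\in A\}\le\sum_{|x|=k}\nu(xA\cap O(x))=\sum_{|x|=k}\int_A\mathbf 1[x\eta\in O(x)]K_\eta(x^{-1})^2d\nu(\eta)\le C\nu(A).
\]
So the endpoint law of each $\Pi_n$ is at most $C\nu$, and testing against continuous $f\ge0$ shows the same for $\Pi$. The functions $a_n(\gamma)=\alpha(\gamma(n))+C_4$ are nonnegative, $a_1$ is bounded, and $\gamma(n+m)=\gamma(n)\cdot(\mathsf S^n\gamma)(m)$ with \eqref{eq:alpha} gives $a_{n+m}\le a_n+a_m\circ\mathsf S^n$. By Kingman's theorem the endpoint of $\Pi$-a.e.\ ray lies in $E$. Hence $1\le C\nu(E)$.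
\end{proof}

\subsection{At most times}

Put $\psi=\ell-\frac{c_\ell}{c_u}u$, a Lipschitz function with $\psi(\gamma_\xi(j))/j\to0$ for $\nu$-a.e.\ $\xi$, and for $\varepsilon>0$ let $\mathrm{Bad}_\varepsilon=\{x:|\psi(x)|>\varepsilon|x|\}$. By \eqref{eq:occ}, the expected number of visits of $Y$ to $x$ is $G(x)h(x)=G(x)^2u(x)$. On the sphere of radius $j$ this is of order $(1+j)\,\nu(O(x))$, so the occupation measure of $Y$ is spread over directions like $\nu$.

\begin{lemma}\label{lem:occ}
$E\,\#\{k:Y_k\in\mathrm{Bad}_\varepsilon,\ |Y_k|\le m\}=o(m^2)$ as $m\to\infty$.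
\end{lemma}

\begin{proof}
Let $e_j=\sum_{|x|=j}G(x)^2\mathbf 1[x\in\mathrm{Bad}_\varepsilon]$. If $|x|=j$, $x\in\mathrm{Bad}_\varepsilon$ and $\xi\in O(x)$, then $d(x,\gamma_\xi(j))\le C$ by Lemma~\ref{lem:shadowgeo}(a), so $|\psi(\gamma_\xi(j))|\ge\varepsilon j-C$. By the shadow lemma and bounded multiplicity, $e_j\le C\nu\{\xi:|\psi(\gamma_\xi(j))|\ge\varepsilon j-C\}\to0$. By Lemma~\ref{lem:growth} the expectation in question is at most $C\sum_{j\le m}(1+j)e_j=o(m^2)$.
\end{proof}

\subsection{Displacement on the diffusive scale}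

Theorem~\ref{thm:B} requires that $Y$ make no visit at all to $\mathrm{Bad}_\varepsilon$ at distance of order $\sqrt n$. Lemma~\ref{lem:occ} gives this if one visit forces order $n$ visits, that is, if $Y$ started at $x$ with $|x|=m$ needs time of order $m^2$ to move a distance $\kappa m$. Proposition~\ref{prop:bessel} controls only the radial coordinate $u(Y)$, so we need a second coordinate that measures the distance from $x$. We take $v(y)=u(x^{-1}y)$. It is a martingale for the steps $\pi_{y^{-1}x}$, whereas $Y$ moves essentially by $\pi_{y^{-1}}$. The two agree when $x$ and $e$ lie in the same direction as seen from $y$, and they differ near the segment $[e,x]$. So the drift of $v$ is controlled by the time spent near $[e,x]$. Allowing the whole part of $[e,x]$ within distance $\kappa m$ of $x$ would give a bound of the same order as the quantity to be estimated. We therefore also stop when $u(Y)$ has moved by a small fraction of $\kappa m$, which confines the relevant part of $[e,x]$ to a much shorter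 segment.

\begin{lemma}\label{lem:disp}
For each $\kappa\in(0,\frac14)$ there are $t_0>0$ and $m_0$ such that for all $x$ with $|x|=m\ge m_0$,
\[
\mathbb P_x\Big(\max_{j\le t_0m^2}d(x,Y_j)\le\kappa m\Big)\ge\frac12 .
\]
\end{lemma}

\begin{proof}
Let $r=\kappa m$, with $m$ so large that $r\ge1$, let $k_0=\lfloor t_0m^2\rfloor$, and let $\chi\in(0,1)$. Put
\[
\tau_1=\min\{j:d(x,Y_j)>r\},\qquad\tau_2=\min\{j:|u(Y_j)-u(x)|>\chi r\},\qquad\tau=\tau_1\wedge\tau_2\wedge k_0 .
\]
For $j<\tau$, $\frac34m\le|Y_j|\le\frac54m$, so $u(Y_j)\asymp m$. By Lemma~\ref{lem:growth} and \eqref{eq:D}, $v(y)\asymp1+d(x,y)$ and $v(yg)-v(y)=D(y^{-1}x,g)$. The constants below do not depend on $\chi,t_0,\kappa,m,x$.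

\emph{(a) Drift of $v$.} Let $y=Y_j$, $j<\tau$. By \eqref{eq:q}, $q(y,yg)=\pi_{y^{-1}}(g)+O(1/m)$, and $\sum_g\pi_{y^{-1}x}(g)D(y^{-1}x,g)=0$ if $y\ne x$. By \eqref{eq:holder}, $|\pi_{y^{-1}}(g)-\pi_{y^{-1}x}(g)|\le Ce^{-c_5(y^{-1}|y^{-1}x)_e}=Ce^{-c_5(e|x)_y}$ for a constant $c_5>0$. Hence the conditional mean of $v(Y_{j+1})-v(Y_j)$ is at most $C(e^{-c_5(e|x)_y}+1/m)$ in absolute value; this also holds at $y=x$, where $(e|x)_x=0$. Write $v(Y_{j+1})^2-v(Y_j)^2=2v(Y_j)\Delta v+(\Delta v)^2$, with $|\Delta v|\le C$, $v(Y_j)\le Cr$ and $r\le m$. Summing over $j<\tau\le k_0$ and using $v(x)=u(e)$,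
\[
E_x[v(Y_\tau)^2]\le C+Ck_0+Cr\Lambda,\qquad\Lambda=E_x\sum_{j<\tau}e^{-c_5(e|x)_{Y_j}} .
\]

\emph{(b) $\Lambda\le C(\chi r+1)$.} By \eqref{eq:occ}, $\Lambda\le\sum_yG(x,y)\frac{h(y)}{h(x)}e^{-c_5(e|x)_y}$, the sum running over $y$ with $d(x,y)\le r$ and $|u(y)-u(x)|\le\chi r$. Fix a geodesic $[e,x]$, and for such $y$ let $w\in[e,x]$ with $|w|=\lfloor(x|y)_e\rfloor$. By (H2), $w$ is within $\delta$ of $[x,y]$ and of a point $w'\in[e,y]$. Then $d(y,w')=|y|-|w'|=|y|-(x|y)_e+O(1)=(e|x)_y+O(1)$ by \eqref{eq:sumprod}, so $l:=d(w,y)=(e|x)_y+O(1)$. By Lemma~\ref{lem:green}(b) and $h=uG$,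
\[
G(x,y)\le CG(x,w)G(w,y),\qquad h(y)\le CmG(w)G(w,y),\qquad h(x)\ge cmG(w)G(w,x),
\]
so $G(x,y)h(y)/h(x)\le CG(w,y)^2$. Next we locate $w$. On the one hand $u(x)-u(w)\le|u(x)-u(y)|+|u(y)-u(w)|\le\chi r+Cl$. On the other hand, Lemma~\ref{lem:add} for $x=w\cdot w^{-1}x$ and Lemma~\ref{lem:growth} give $u(x)-u(w)\ge u(w^{-1}x)-C\ge c\,d(w,x)-C$. So for given $l$ at most $C(\chi r+l+1)$ points $w\in[e,x]$ occur, and for each of them $\sum_{y:\,d(w,y)=l}G(w,y)^2\le C$ by Corollary~\ref{cor:shadow}(a). Hence $\Lambda\le C\sum_{l\ge0}e^{-c_5l}(\chi r+l+1)\le C(\chi r+1)$.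

\emph{(c) Conclusion.} On $\{\tau_1\le k_0,\ \tau_1\le\tau_2\}$ we have $\tau=\tau_1$ and $v(Y_\tau)\ge cr$. By (a), (b) and Markov's inequality this event has probability at most
\[
C\,\frac{1+k_0+\chi r^2+r}{r^2}\le C\Big(\frac{t_0}{\kappa^2}+\chi+\frac2{\kappa m}\Big).
\]
On $\{\tau_2\le k_0,\ \tau_2<\tau_1\}$ we have $\tau=\tau_2$ and $|u(Y_\tau)-u(x)|>\chi\kappa m$. By Lemma~\ref{lem:moments}, the drift of $u(Y)$ accumulated up to $\tau$ is at most $C_6k_0/m\le C_6t_0m$, and the martingale part at $\tau$ has second moment at most $Ck_0$. If $C_6t_0\le\chi\kappa/2$, the martingale part exceeds $\chi\kappa m/2$ in absolute value on this event, which therefore has probability at most $Ct_0/(\chi\kappa)^2$. The event $\{\tau_1\le k_0\}$ is contained in the union of the two events. Choose $\chi$ small, then $t_0$ small, then $m_0$ large, so that $\mathbb P_x(\tau_1\le k_0)\le\frac12$.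
\end{proof}

\subsection{At all times}

\begin{proof}[Proof of Theorems \ref{thm:A} and \ref{thm:B}]
The convergence of $u(Y_{\lfloor nt\rfloor})/\sqrt n$ is Proposition~\ref{prop:bessel}, $\bar\sigma>0$ is in Lemma~\ref{lem:moments}, and $c_u$, $c_\ell$ come from Proposition~\ref{prop:rays}. We show that $\max_{k\le nT}|\psi(Y_k)|/\sqrt n\to0$ in probability.

Fix $\varepsilon>0$ and $0<A_1<A_2$. Let $C_7$ be a Lipschitz constant of $\psi$, and choose $\kappa\in(0,\frac14)$ with $2\varepsilon-C_7\kappa\ge\varepsilon(1+\kappa)$. If $x\in\mathrm{Bad}_{2\varepsilon}$ and $d(x,y)\le\kappa|x|$, then $|\psi(y)|>(2\varepsilon-C_7\kappa)|x|\ge\varepsilon(1+\kappa)|x|\ge\varepsilon|y|$, so $y\in\mathrm{Bad}_\varepsilon$. Take $t_0,m_0$ from Lemma~\ref{lem:disp}, and let $\varsigma_n$ be the first $k$ with $Y_k\in\mathrm{Bad}_{2\varepsilon}$ and $A_1\sqrt n\le|Y_k|\le A_2\sqrt n$. Let $A_1\sqrt n\ge m_0$. By the strong Markov property and Lemma~\ref{lem:disp}, on $\{\varsigma_n<\infty\}$, with conditional probability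 at least $\frac12$, the chain stays in $\mathrm{Bad}_\varepsilon\cap\{|y|\le2A_2\sqrt n\}$ during the $\lfloor t_0A_1^2n\rfloor$ steps that follow $\varsigma_n$. Lemma~\ref{lem:occ} with $m=\lceil2A_2\sqrt n\rceil$ gives
\[
\tfrac12\lfloor t_0A_1^2n\rfloor\,\mathbb P(\varsigma_n<\infty)=o(n),\qquad\text{so}\qquad\mathbb P(\varsigma_n<\infty)\to0 .
\]
Let $\varepsilon_0>0$. If $|Y_k|>A_2\sqrt n$, then $U_k>cA_2\sqrt n$ by Lemma~\ref{lem:growth}, so by Proposition~\ref{prop:bessel} we can choose $A_2$ with $\limsup_n\mathbb P(\max_{k\le nT}|Y_k|>A_2\sqrt n)\le\varepsilon_0$. Outside this event and $\{\varsigma_n<\infty\}$, each $k\le nT$ satisfies $|\psi(Y_k)|\le2\varepsilon A_2\sqrt n$ if $|Y_k|\ge A_1\sqrt n$, and $|\psi(Y_k)|\le|\psi(e)|+C_7A_1\sqrt n$ otherwise. Choosing $\varepsilon$ and $A_1$ with $2\varepsilon A_2\le\varepsilon_0$ and $C_7A_1\le\varepsilon_0/2$, we get $\limsup_n\mathbb P(\max_{k\le nT}|\psi(Y_k)|>\varepsilon_0\sqrt n)\le\varepsilon_0$.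

Thus $\ell(Y_{\lfloor nt\rfloor})/\sqrt n$ differs from $\frac{c_\ell}{c_u}U_{\lfloor nt\rfloor}/\sqrt n$ by an error that tends to $0$ in probability, uniformly on bounded time intervals. For finitely many $\ell$ all these processes are multiples of the same process up to such errors, which gives the joint convergence. If $\ell(x)\ge c_0|x|-C_0$, then $\ell(\gamma(n))/n\ge c_0-C_0/n$ along rays, so $c_\ell\ge c_0$. This proves Theorem~\ref{thm:B}. For $\ell=|\cdot|$ we have $c_\ell=1$ and $d(B_\infty(nt),B_\infty(0))=|Y_{\lfloor nt\rfloor}|$, so $\frac{c_u}{\bar\sigma}\,d(B_\infty(nt),B_\infty(0))/\sqrt n\Rightarrow|W_t|$ with $0<c_u,\bar\sigma<\infty$, which is Theorem~\ref{thm:A}.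
\end{proof}

\begin{thebibliography}{9}

\bibitem{EK}
Ethier and Kurtz, \emph{Markov Processes}.

\bibitem{Gou}
S.~Gou\"ezel, \emph{Local limit theorem for symmetric random walks in Gromov-hyperbolic groups}, J. Amer. Math. Soc. \textbf{27} (2014), 893--928.

\bibitem{thesis}
\emph{On The Range Of The Random Walk Bridge On The Regular},
\texttt{http://blog.math.toronto.edu/\allowbreak GraduateBlog/\allowbreak files/\allowbreak 2016/\allowbreak 05/\allowbreak andrew-stewart-thesis.pdf}

\end{thebibliography}
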